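# Quasi-identities and the equations of tournaments

## 1. Tournaments, the variety they generate, and quasi-identities

A **groupoid** is a nonempty set with one binary operation, written as juxtaposition. Terms are built from variables with this operation. A *valuation* of a set of variables in a groupoid $A$ is a map $f$ from the variables to $A$; it extends uniquely to terms, and the extension is written $\hat f$. An *equation* (or identity) $s\approx t$ holds in $A$ if $\hat f(s)=\hat f(t)$ for every valuation $f$ in $A$.

**Definition (tournament).** A tournament is a nonempty set $T$ with a reflexive relation $\to$ such that for all $x\ne y$ exactly one of $x\to y$, $y\to x$ holds. Following Hedrlín, we make it a groupoid by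
$$xy=yx=x\quad\Longleftrightarrow\quad x\to y .$$
So the winner of the match is the product, and $xx=x$. The relation is recovered from the operation: $x\to y$ iff $xy=x$. A groupoid is a tournament exactly when it is commutative and $xy\in\{x,y\}$ for all $x,y$. In particular every nonempty subset of a tournament is a subalgebra.

*Examples.* The chain $0\to 1\to\dots\to k$ with $i\to j$ for all $i\le j$ has $ij=\min(i,j)$, a semilattice. The 3-cycle $0\to1\to2\to0$ has $01=0$, $12=1$, $20=2$. It is not associative: $(01)2=02=2$, while $0(12)=01=0$.

**Definition (the variety $\mathcal T$).** $\mathcal T$ is the variety generated by all tournaments, and $\mathrm{Eq}(\mathcal T)$ is the set of equations that hold in $\mathcal T$, equivalently in every tournament. By Birkhoff's theorem a groupoid lies in $\mathcal T$ iff it satisfies all of $\mathrm{Eq}(\mathcal T)$. For a class $\mathcal K$ let $V(\mathcal K)$ be the variety generated by $\mathcal K$; it satisfies the same equations as $\mathcal K$.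

*Example.* $x(xy)\approx xy$ is in $\mathrm{Eq}(\mathcal T)$: if $xy=x$, both sides are $x$; if $xy=y$, both sides are $y$. Associativity is not in $\mathrm{Eq}(\mathcal T)$, by the 3-cycle. The square of the chain $\{0\to1\}$ is in $\mathcal T$ but is not a tournament, since $(0,1)(1,0)=(0,0)$.

**Definition (free algebra).** For a set $S$ let $F_{\mathcal T}(S)$ be the algebra of terms in variables $X_s$ $(s\in S)$ modulo $\mathrm{Eq}(\mathcal T)$, and let $\mathbf F=\mathrm{Term}(\omega)/\mathrm{Eq}(\mathcal T)$ be the free algebra on $\omega$ generators. Every map from $S$ to an algebra $A\in\mathcal T$ extends to exactly one homomorphism $F_{\mathcal T}(S)\to A$. For finite $S$, $F_{\mathcal T}(S)$ is isomorphic to the subalgebra of $\mathbf F$ generated by $|S|$ of the generators.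

*Example.* We shall see in Section 2 that $F_{\mathcal T}(\{x,y\})$ has just three elements $x,y,xy$.

**Definition (quasi-identity).** A quasi-identity is a universally quantified implication
$$(s_1\approx t_1\wedge\dots\wedge s_k\approx t_k)\Rightarrow s\approx t,\qquad k\ge0,$$
with terms $s_i,t_i,s,t$. For $k=0$ it is an equation. A *quasivariety* is the class $\mathrm{Mod}(\Sigma)$ of all groupoids satisfying some set $\Sigma$ of quasi-identities. The quasivariety generated by a class is the class of all models of the quasi-identities valid in that class. We write $\mathcal Q$ for the quasivariety generated by all tournaments.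

*Example.* The quasi-identity $xz\approx yz\Rightarrow x\approx y$ holds in the positive integers under addition. It fails in the homomorphic image $\{1,2\}$ under $k\mapsto\min(k,2)$, where all products are $2$: there $1\cdot1=2\cdot 1$ but $1\neq2$. So quasi-identities need not pass to homomorphic images.

They do pass to isomorphic copies, subalgebras and products. For subalgebras this is clear. For a product, if the premises hold at a valuation, they hold in each coordinate, hence so does the conclusion, coordinate by coordinate. We write $\mathbf{SP}(\mathcal C)$ for the class of groupoids isomorphic to a subalgebra of a product of members of $\mathcal C$. If $\mathcal C\subseteq \mathrm{Mod}(\Sigma)$, then $\mathbf{SP}(\mathcal C)\subseteq\mathrm{Mod}(\Sigma)$.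

An equation is a *logical consequence* of $\Sigma$ if it holds in every member of $\mathrm{Mod}(\Sigma)$.

*Example.* The equation $x(xy)\approx xy$ is a consequence of $xx\approx x$ together with associativity.

Everything is in place for Problem 6 of "A Survey of Algebra of Tournaments":

> Is there a finite set $\Sigma$ of quasi-identities such that $\mathrm{Eq}(\mathcal T)$ is precisely the set of all equations which are logical consequences of $\Sigma$?

The answer is no, and even the number of variables cannot be bounded.

**Theorem A.** Let $\Sigma$ be a set of quasi-identities for which some $n$ bounds the number of variables of each member. Then $\mathrm{Eq}(\mathcal T)$ is not the set of equations that follow from $\Sigma$. In particular no finite $\Sigma$ works.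

The same proof yields more, collected as Theorem B in Section 10.

## 2. Equations in two variables, and a sentence with a disjunction

**Two variables.** For equations in at most two variables a finite set suffices:
$$xx\approx x,\qquad xy\approx yx,\qquad x(xy)\approx xy .$$
All three hold in tournaments. Modulo them the set $\{x,y,xy\}$ is closed under products, since $x(xy)=xy$, $y(xy)=y(yx)=yx=xy$ and $(xy)(xy)=xy$. By induction every term in $x,y$ reduces to $x$, $y$ or $xy$. None of $x\approx y$, $x\approx xy$, $y\approx xy$ holds in the chain $0\to1$: take $x=1,y=0$ for the first two and $x=0,y=1$ for the third. So if $s\approx t$ is in $\mathrm{Eq}(\mathcal T)$ and has at most two variables, $s$ and $t$ reduce to the same element. This also shows $F_{\mathcal T}(\{x,y\})=\{x,y,xy\}$. The difficulty must come from long equations.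

**One sentence.** If disjunctions were allowed, a single universal sentence would do:
$$\forall x\forall y\,\big(xy\approx yx\wedge(xy\approx x\vee xy\approx y)\big).$$
Its models are exactly the tournaments (taking $y=x$ gives $xx=x$), so its equational consequences are exactly $\mathrm{Eq}(\mathcal T)$. But no set of quasi-identities has the tournaments as its class of models, because the square of $\{0\to1\}$ would have to be a model. The restriction to quasi-identities is what gives the question its content.

## 3. The near-tournaments $\mathbf M_m$

A quasi-identity in at most $n$ variables holds in an algebra as soon as it holds in all subalgebras generated by at most $n$ elements, because a valuation of $n$ variables stays in such a subalgebra. So we look for algebras whose small subalgebras cannot be distinguished from tournaments, but which are not in $\mathcal T$ as a whole.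

**Definition ($\mathbf M_m$).** For $m\ge4$ let $M_m=\{b,c,p_0,\dots,p_m\}$, with $m+3$ elements. The multiplication is commutative and idempotent, $p_0b=c$, and for every other pair $x\ne y$ we have $xy=x$ iff $x\to y$, where:

* $p_i\to p_{i+1}$ for $0\le i\le m-2$; and $p_j\to p_i$ for $0\le i$, $i+2\le j\le m-1$;
* $p_i\to p_m$ for $0\le i\le m-2$; and $p_m\to p_{m-1}$;
* $p_i\to b$ for $1\le i\le m-1$; and $b\to p_m$;
* $p_i\to c$ for $1\le i\le m-1$; and $c\to p_0$, $c\to p_m$, $c\to b$.

Every pair except $\{p_0,b\}$ is listed exactly once. So $\mathbf M_m$ is a tournament except for one product: the match between $p_0$ and $b$ is won by a third element $c$.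

*Example.* In $\mathbf M_4$ we have $p_0\to p_1\to p_2\to p_3$, then $p_2\to p_0$, $p_3\to p_0$, $p_3\to p_1$, then $p_0,p_1,p_2\to p_4\to p_3$, then $p_1,p_2,p_3\to b\to p_4$, and $p_1,p_2,p_3\to c$ with $c\to p_0,p_4,b$.

**Lemma 1.** Every subalgebra of $\mathbf M_m$ generated by at most $m+1$ elements belongs to $\mathbf{SP}(\text{finite tournaments})$.

*Proof.* **Step 1: reduce to deleting one element.** Let $D=\{b,p_0,\dots,p_m\}$, so $|D|=m+2$. A set of at most $m+1$ elements misses some $d\in D$. Every product $xy$ lies in $\{x,y\}\cup\{c\}$, and $c\ne d$, so $M_m\setminus\{d\}$ is a subalgebra. It contains the generated subalgebra, so it suffices to place $M_m\setminus\{d\}$ in $\mathbf{SP}(\text{finite tournaments})$. If $d\in\{b,p_0\}$, the exceptional pair is gone and $M_m\setminus\{d\}$ is itself a tournament. Otherwise $d=p_k$ with $1\le k\le m$; put $N_k=M_m\setminus\{p_k\}$.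

The plan is to find two congruences on $N_k$ with trivial intersection. One makes $c$ equal to $b$, the other makes $c$ equal to $p_0$, so both quotients are tournaments. In a commutative groupoid an equivalence is a congruence iff $x\sim y$ always implies $xz\sim yz$.

**Step 2: identify $c$ with $b$.** Let $\beta$ be the equivalence whose only nontrivial block is $\{b,c\}$. We compare $bz$ with $cz$:

* $z=p_i$, $1\le i\le m-1$: both are $p_i$;
* $z=p_m$: they are $b$ and $c$;
* $z=p_0$: they are $c$ and $c$;
* $z=b$: they are $b$ and $c$;
* $z=c$: they are $c$ and $c$.

So $\beta$ is a congruence. Since $p_0b=c\mathrel\beta b$, the product of any two classes is one of the two, and $N_k/\beta$ is a tournament.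

**Step 3: identify $c$ with $p_0$.** Identifying $c$ with $p_0$ forces further identifications; the absence of $p_k$ is what stops them before they reach $b$. Let $\alpha_k$ be the equivalence whose only nontrivial block is $B=\{c,p_0,\dots,p_{k-1}\}$. The block $B$ is closed under multiplication, because $b\notin B$; this settles $z\in B$. For $z\in N_k\setminus B$:

* $z=b$: $cb=c$, $p_0b=c$, and $p_ib=p_i$ for $1\le i\le k-1$; all lie in $B$;
* $z=p_j$ with $k<j\le m-1$: $cz=z$, and $p_iz=z$ for $i\le k-1$ because then $i\le j-2$; so multiplication by $z$ sends all of $B$ to $z$;
* $z=p_m$ (so $k<m$): $cz=c$, and $p_iz=p_i$ for $i\le k-1\le m-2$; all lie in $B$.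

So $\alpha_k$ is a congruence. Since $p_0b=c\mathrel{\alpha_k}p_0$, the quotient $N_k/\alpha_k$ is a tournament.

**Step 4: combine.** Since $b\notin B$, no two distinct elements are related by both $\alpha_k$ and $\beta$. So $N_k$ embeds into $N_k/\alpha_k\times N_k/\beta$, a product of two finite tournaments. $\square$

## 4. A quasi-identity refuted by $\mathbf M_m$, and two gaps

The natural continuation is to show that $\mathbf M_m$ as a whole does not behave like a product of tournaments. Keep $D=\{b,p_0,\dots,p_m\}$, take a variable $X_d$ for each $d\in D$, and consider the quasi-identity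
$$\Big(\bigwedge_{s\to t\text{ in }D,\ s\ne t}X_sX_t\approx X_s\ \wedge\ X_{p_1}(X_{p_0}X_b)\approx X_{p_1}\Big)\ \Rightarrow\ X_{p_0}X_b\approx X_b. \tag{1}$$

**It holds in every tournament.** Let $f$ satisfy the premises in a tournament and suppose $f(p_0)f(b)\neq f(b)$. Then $f(p_0)f(b)=f(p_0)$, so the last premise gives $f(p_1)f(p_0)=f(p_1)$. The premise from $p_0\to p_1$ gives $f(p_0)f(p_1)=f(p_0)$. Hence $f(p_0)=f(p_1)$; call this value $v$. Now the equality spreads: if $s'\to z\to s$ in $D$ and $f(s)=f(s')=v$, then $v f(z)=v$ and $f(z)v=f(z)$, so $f(z)=v$. Apply this to $p_{i+1}\to p_{i+2}\to p_i$ for $i=0,\dots,m-3$, then to $p_0\to p_m\to p_{m-1}$, then to $p_1\to b\to p_m$. So $f(b)=v=f(p_0)$ and $f(p_0)f(b)=f(b)$, a contradiction.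

**It fails in $\mathbf M_m$.** Under the inclusion $\iota:D\to M_m$ the premises hold, since $st=s$ for $s\to t$ and $p_1(p_0b)=p_1c=p_1$. But $p_0b=c\ne b$.

So $\mathbf M_m\notin\mathcal Q$, and with Lemma 1 the quasivariety $\mathcal Q$ needs quasi-identities in arbitrarily many variables. This is not yet Theorem A. Suppose the equational consequences of $\Sigma$ are exactly $\mathrm{Eq}(\mathcal T)$, let $\mathcal K=\mathrm{Mod}(\Sigma)$, and try to conclude.

*First gap.* To get $\mathbf M_m\models\Sigma$ from Lemma 1, finite tournaments must satisfy $\Sigma$. All we know is that $\mathcal K$ has the right *equations*. In general this does not put the generators of a variety into $\mathcal K$. Take abelian groups, in the language $+,-,0$, and let $\Sigma'$ be the group axioms, commutativity, and $x+x\approx0\Rightarrow x\approx0$. The group $\mathbb Z$ is a model, and it refutes every equation $n_1x_1+\dots+n_rx_r\approx0$ with some $n_i\ne0$ (put $x_i=1$ and the other variables $0$). So $\Sigma'$ has exactly the equations of abelian groups as equational consequences, yet $\mathbb Z_2$ is not a model.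

*Second gap.* The conclusion $\mathbf M_m\models\Sigma$ would give $\mathbf M_m\in\mathcal K\subseteq\mathcal T$. To contradict this we need $\mathbf M_m\notin\mathcal T$. We only have $\mathbf M_m\notin\mathcal Q$, and nothing so far excludes that $\mathbf M_m$ is a homomorphic image of a member of $\mathcal Q$. We need a failing *identity*.

Both gaps would close if we could turn premises into substitutions. For the second gap, suppose we had terms $\tau_d$ $(d\in D)$ such that in *every* tournament, under *every* valuation, the values of the $\tau_d$ satisfy the premises of (1), while in $\mathbf M_m$ the term $\tau_d$ takes the value $d$ under $\iota$. Then $\tau_{p_0}\tau_b\approx\tau_b$ is an identity of $\mathcal T$ that fails in $\mathbf M_m$. For the first gap, recall that $\mathbf F$ will certainly lie in $\mathcal K$ (Section 7). If for a finite tournament $S$ we had terms $\tau_s$ with $\tau_s\tau_t\approx\tau_s$ in all tournaments for each $s\to t$, and value $s$ under $X_u\mapsto u$, then $S$ would embed into $\mathbf F$.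

**The 3-cycle by hand.** Let $S$ be $x\to y\to z\to x$, and write $x,y,z$ also for the variables. The obvious candidates $xy,\ yz,\ zx$ give back $x,y,z$ on $S$. But in the chain with $x=0$, $y=1$, $z=2$ their values are $0,1,0$, and $(yz)(zx)=1\cdot0=0\ne yz$. Multiplying once is not enough, so we continue to multiply, always using the current values: replace $x$ by $xy$, then $y$ by $yz$, then $z$ by $zx$, then $x$ by $xy$, then $y$ by $yz$. The results are
$$\tau_x=(xy)(yz),\qquad\tau_y=(yz)\big(z(xy)\big),\qquad\tau_z=z(xy).$$
Check all tournaments. Three values either lie in a chain or are three distinct elements forming a 3-cycle. In a chain the product is the minimum, and all three terms equal $\min(x,y,z)$. If $x\to y\to z\to x$, then $\tau_x=xy=x$, $\tau_z=zx=z$, $\tau_y=y(zx)=yz=y$. If $y\to x$, $z\to y$, $x\to z$, then $xy=y$ and $yz=z$, so $\tau_x=yz=z$, $\tau_z=zy=z$, $\tau_y=zz=z$. In every case $\tau_x\tau_y=\tau_x$, $\tau_y\tau_z=\tau_y$, $\tau_z\tau_x=\tau_z$. So the 3-cycle embeds into $\mathbf F$.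

Two features of this computation carry the whole proof. On $S$ no replacement changes anything, *however long the list is*. And on every other pattern the values either already satisfy the arrows or collapse to one point.

## 5. Words of moves that stabilize every valuation

Let $D$ be a finite set with a set of *arrows* $s\to t$ $(s\ne t)$, never both $s\to t$ and $t\to s$; some pairs may have no arrow. Take variables $X_d$ $(d\in D)$. We call a map $f:D\to A$ a valuation.

**Definition (move).** A move $e$ is a pair $(s,t)$ with $s\in D$ and $t$ a term over $\{X_d\}$. It gives the substitution $\sigma_e$ with $X_s\mapsto t$ and the other variables fixed. It transforms a valuation $f$ into $f^e$, where $f^e(s)=\hat f(t)$ and $f^e(d)=f(d)$ for $d\ne s$. For an arrow $s\to t$ the *arrow move* $[s,t]$ replaces $X_s$ by $X_sX_t$, so $f(s)$ becomes $f(s)f(t)$.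

*Example.* In the 3-cycle computation above the moves were $[x,y],[y,z],[z,x],[x,y],[y,z]$, in this order.

The homomorphisms $\hat f\circ\sigma_e$ and $\widehat{f^e}$ agree on all variables, so $\hat f\circ\sigma_e=\widehat{f^e}$. For a word $w=e_1\cdots e_r$ put $f^w=(\cdots(f^{e_1})^{e_2}\cdots)^{e_r}$ and $\tau^w_s=\sigma_{e_1}\sigma_{e_2}\cdots\sigma_{e_r}(X_s)$. Using the rule $r$ times,
$$\hat f\sigma_{e_1}\sigma_{e_2}\cdots\sigma_{e_r}=\widehat{f^{e_1}}\sigma_{e_2}\cdots\sigma_{e_r}=\dots=\widehat{f^w},$$
and evaluating at $X_s$ gives
$$\hat f(\tau^w_s)=f^w(s)\qquad\text{for every groupoid }A\text{ and every }f:D\to A. \tag{2}$$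

So a procedure on values is the same thing as a family of terms, provided the word $w$ is the same for all valuations. The next lemma supplies a common word.

**Lemma 2 (uniform word).** Fix a finite set $E$ of moves and a property $\Pi$ of valuations into tournaments that depends only on $f$ as a map onto the subtournament $f(D)$, up to isomorphism. Call a valuation into a tournament *terminal* if every move of $E$ leaves it unchanged and it has $\Pi$. Suppose that from every valuation into a finite tournament a terminal one can be reached by finitely many moves of $E$. Then there is one word $w$ over $E$ such that $f^w$ is terminal for every valuation $f$ into any tournament.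

*Proof.* Subsets of tournaments are subalgebras, so moves never leave $f(D)$. Hence we need only treat surjective valuations onto tournaments with at most $|D|$ elements. Up to isomorphism there are finitely many, $f_1,\dots,f_N$. Choose $w_1$ with $f_1^{w_1}$ terminal, then $w_2$ with $(f_2^{w_1})^{w_2}$ terminal, and in general $w_i$ with $f_i^{w_1\cdots w_i}$ terminal. A terminal valuation is unchanged by further moves, so $f_i^{w_1\cdots w_N}$ is terminal for every $i$. Take $w=w_1\cdots w_N$. $\square$

## 6. Merging values along arrows

To apply Lemma 2 we must reach terminal valuations. Constant valuations are unchanged by arrow moves, so the aim is to merge values. Here $f$ is a valuation of $D$ in a tournament, and "reach" means by arrow moves. Recall $v\to w$ means $vw=v$.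

**Lemma 3 (passing an equality on).** If $f(x)=f(x')$ and $x\to z\to x'$ are arrows, we can reach $f'$ with $f'(x)=f'(z)$.

*Proof.* Let $v=f(x)=f(x')$ and $w=f(z)$. If $w=v$, do nothing. If $v\to w$, then $[z,x']$ changes $f(z)$ to $wv=v$. If $w\to v$, then $[x,z]$ changes $f(x)$ to $vw=w$. $\square$

**Lemma 4 (collapsing a 3-cycle).** If $f(x)=f(x')$ and $x\to x'\to z\to x$ are arrows, we can reach a valuation constant on $\{x,x',z\}$.

*Proof.* Let $v=f(x)=f(x')$ and $w=f(z)$; assume $v\neq w$. If $v\to w$, apply $[z,x]$: $f(z)$ becomes $wv=v$. If $w\to v$, apply $[x',z]$ and then $[x,x']$: first $f(x')$ becomes $vw=w$, then $f(x)$ becomes $vw=w$. $\square$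

**Lemma 5 (growth).** Let $A\subseteq D$ be strongly connected (by arrows inside $A$), let $f$ be constant on $A$, and let $z\notin A$ with arrows $z\to s$ and $s'\to z$ for some $s,s'\in A$. Then $A\cup\{z\}$ is strongly connected and we can reach a valuation constant on $A\cup\{z\}$.

*Proof.* Strong connectivity is clear from the two arrows. Let $v$ be the value on $A$ and $w=f(z)$; assume $w\ne v$. If $v\to w$, apply $[z,s]$: $f(z)$ becomes $v$. If $w\to v$, every vertex of $A$ must be switched to $w$. List $A$ as $s_1=s',s_2,\dots$ by increasing length of a shortest directed path to $s'$ inside $A$. Then each $s_l$ with $l\ge2$ has an arrow to some earlier $s_{l'}$, the next vertex on a shortest path. Apply $[s_1,z]$, which makes $f(s_1)=vw=w$, and then $[s_2,s_{2'}],[s_3,s_{3'}],\dots$ in turn. When $s_l$ is treated, its target already has value $w$, so $f(s_l)$ becomes $vw=w$. $\square$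

## 7. Embedding every finite tournament into $\mathbf F$

This section closes the first gap.

**Definition (module, simple).** A *module* of a tournament $S$ is a set $A\subseteq S$ such that each $z\in S\setminus A$ satisfies $z\to s$ for all $s\in A$, or $s\to z$ for all $s\in A$. $S$ is *simple* if it has no module $A$ with $1<|A|<|S|$.

*Examples.* In the chain $0\to1\to2$ the set $\{0,1\}$ is a module, so this chain is not simple. The 3-cycle is simple: each vertex beats one of the other two and loses to the other, so no 2-element set is a module.

**Definition (retract).** $P$ is a retract of $F$ if there are homomorphisms $i:P\to F$ and $r:F\to P$ with $r\circ i=\mathrm{id}_P$; then $i$ is an embedding.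

*Example.* The chain $\{0\to1\}$ is a retract of $F_{\mathcal T}(\{x,y\})=\{x,y,xy\}$ through $i(0)=xy$, $i(1)=x$ and $r(x)=1$, $r(y)=0$, $r(xy)=0$.

**Lemma 6.** Let $S$ be a finite simple tournament, $|S|\ge3$, in which every arrow lies in a 3-cycle. Then there are terms $\tau_s$ $(s\in S)$ over $\{X_s\}$ such that $\tau_s\tau_t\approx\tau_s$ holds in all tournaments whenever $s\to t$, and $\tau_s$ takes the value $s$ under $X_u\mapsto u\in S$. Hence $s\mapsto\tau_s$ embeds $S$ into $F_{\mathcal T}(S)$, and $S$ is a retract of $F_{\mathcal T}(S)$.

*Proof.* Let $D=S$, let $E$ be the set of all arrow moves, and let $\Pi$ be void. Let $f:S\to U$ be a valuation into a finite tournament.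

**Step 1: from a non-injective $f$ reach a constant valuation.** Some $x\ne x'$ have $f(x)=f(x')$, and we may name them so that $x\to x'$. This arrow lies in a 3-cycle $x\to x'\to z\to x$, so by Lemma 4 we reach a valuation constant on $A=\{x,x',z\}$, which is strongly connected. As long as $A\ne S$, the set $A$ is not a module, since $|A|>1$ and $S$ is simple. So some $z\notin A$ has $z\to s$ and $s'\to z$ with $s,s'\in A$, and Lemma 5 enlarges $A$ to $A\cup\{z\}$. We end with a constant valuation, which is terminal.

**Step 2: treat an injective $f$.** If no move changes $f$, it is terminal. Otherwise some $[s,t]$ changes $f(s)$; since $f(s)f(t)\in\{f(s),f(t)\}$, the new value is $f(t)$. The result is not injective, and Step 1 applies.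

**Step 3: extract the terms.** Take $w$ from Lemma 2 and $\tau_s=\tau^w_s$. For any valuation $f$ in any tournament, $f^w$ is unchanged by $[s,t]$, so by (2) $\hat f(\tau_s)\hat f(\tau_t)=\hat f(\tau_s)$. Thus $\tau_s\tau_t\approx\tau_s$ holds in all tournaments whenever $s\to t$ (for $s=t$ by idempotence). The identity valuation $S\to S$ is unchanged by every arrow move of $S$, hence by $w$, so by (2) $\tau_s$ takes the value $s$ under it.

**Step 4: read off embedding and retraction.** By Step 3 and commutativity, $s\mapsto\tau_s$ is a homomorphism $S\to F_{\mathcal T}(S)$. Composed with the homomorphism $F_{\mathcal T}(S)\to S$, $X_s\mapsto s$, it gives the identity of $S$. $\square$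

A given finite tournament need not satisfy the hypotheses of Lemma 6; a chain with at least three elements does not. So we enlarge it.

**Lemma 7.** Every finite tournament embeds into a finite simple tournament with at least 3 elements in which each arrow lies in a 3-cycle.

*Proof.* **Step 1: place the tournament in a cyclic one.** We look for a tournament on $\mathbb Z_q$ invariant under translations. Let $T_0=\{t_1,\dots,t_n\}$ and let $q>2\cdot4^n$ be prime. The integers $4^j-4^i$ with $i\ne j$ determine $(i,j)$: the sign says whether $i<j$, the exponent of $2$ in the integer is $2\min(i,j)$ and gives the smaller index, and then the larger one is determined. These integers have absolute value less than $4^n$, so their mutual differences have absolute value less than $q$, and they are distinct and nonzero modulo $q$. Let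
$$E_0=\{4^j-4^i:\ t_i\to t_j,\ i\ne j\}\subseteq\mathbb Z_q .$$
If $-(4^j-4^i)=4^i-4^j$ were in $E_0$ together with $4^j-4^i$, distinctness would give both $t_j\to t_i$ and $t_i\to t_j$. So $E_0\cap-E_0=\emptyset$. As $q$ is odd, $d\ne-d$ for $d\neq0$. Choosing one element from each remaining pair $\{d,-d\}$, we extend $E_0$ to a set $C$ with $\mathbb Z_q\setminus\{0\}=C\sqcup-C$. Let $S=\mathbb Z_q$ with $x\to y$ iff $y-x\in C\cup\{0\}$. This is a tournament with $q>8$ elements, and $t_i\mapsto4^i$ is an embedding. Translations are automorphisms. Write $N^+(x)$ for the set of $y\ne x$ with $x\to y$; then $|N^+(x)|=|C|=(q-1)/2$ for all $x$.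

**Step 2: arrows lie in 3-cycles.** Let $x\to y$, $x\ne y$. Since $|N^+(y)|=(q-1)/2>|N^+(x)\setminus\{y\}|$, there is $z\in N^+(y)$ not in $N^+(x)\setminus\{y\}$. Then $z\ne y$, so $z\notin N^+(x)$, and $z\ne x$ because $x\to y$ excludes $x\in N^+(y)$. So $z\to x$ and $x\to y\to z\to x$.

**Step 3: no proper part dominates the rest.** This is used for simplicity. Suppose $\emptyset\ne X\ne S$ and all arrows between $X$ and $S\setminus X$ go from $X$ to $S\setminus X$. There are $|X|(|X|-1)/2$ arrows inside $X$, so the average out-degree over $X$ is
$$\frac{|X|-1}2+(q-|X|)=\frac{q-1}2+\frac{q-|X|}2>\frac{q-1}2,$$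
contradicting that all out-degrees are $(q-1)/2$.

**Step 4: simplicity.** Suppose there are modules $A$ with $1<|A|<q$, and take one of maximal cardinality. Its translates are modules of the same size. We claim that two translates are equal or disjoint; translating, it is enough to consider $A$ and $B=A+t\ne A$ with $A\cap B\ne\emptyset$. A vertex outside $A\cup B$ relates uniformly to $A$ and uniformly to $B$, and these sets share an element, so it relates uniformly to $A\cup B$. Thus $A\cup B$ is a module larger than $A$, and by maximality $A\cup B=S$. Since $|A|=|B|$ and $A\neq B$, both $A\setminus B$ and $B\setminus A$ are nonempty; pick $x\in A\setminus B$ and $y\in B\setminus A$. The roles of $A$ and $B$ are symmetric, so assume $x\to y$. As $y\notin A$ and $A$ is a module, all of $A$ has arrows to $y$. So each $x'\in A\setminus B$ has $x'\to y$ with $y\in B$, and since $B$ is a module, $x'\to$ all of $B$. Hence $X=A\setminus B$ has all arrows to $B=S\setminus X$, contradicting Step 3. This proves the claim.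

If $A+t=A$ with $t\ne0$, then $A=\mathbb Z_q$, because $t$ generates $\mathbb Z_q$; but $|A|<q$. So the $q$ translates are distinct, hence pairwise disjoint, each of size at least $2$, inside a set of $q$ elements. This is impossible. $\square$

**Corollary 8.** Every finite tournament embeds into $\mathbf F$. If $\mathcal K$ is a class of groupoids axiomatized by quasi-identities and the equations valid in $\mathcal K$ are exactly $\mathrm{Eq}(\mathcal T)$, then $\mathbf F\in\mathcal K$ and $\mathcal K$ contains all finite tournaments.

*Proof.* The first claim is Lemmas 6 and 7, as $F_{\mathcal T}(S)$ embeds into $\mathbf F$ for finite $S$. For the second, for each equation $s\approx t$ not in $\mathrm{Eq}(\mathcal T)$ choose an algebra in $\mathcal K$ and a valuation refuting it. Together these valuations define a homomorphism from $\mathrm{Term}(\omega)$ to the product of the chosen algebras. It identifies $s$ and $t$ whenever $s\approx t$ is in $\mathrm{Eq}(\mathcal T)$, since all algebras in $\mathcal K$ satisfy $\mathrm{Eq}(\mathcal T)$. It identifies no other pair, by the choice of valuations. So $\mathbf F$ embeds into the product. As $\mathcal K$ is closed under isomorphic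 copies, subalgebras and products, it contains $\mathbf F$ and all algebras that embed into $\mathbf F$. $\square$

## 8. An identity of $\mathcal T$ that fails in $\mathbf M_m$

This section closes the second gap, with the quasi-identity (1) as a guide.

**Lemma 9.** $\mathbf M_m\notin\mathcal T$: it fails an identity of $\mathcal T$ in $m+2$ variables.

*Proof.* Let $D=\{b,p_0,\dots,p_m\}$ with the arrows of Section 3 among elements of $D$; there is no arrow between $p_0$ and $b$. Let $E$ consist of all arrow moves $[s,t]$ and the special move $e^*$, which replaces $X_{p_1}$ by $X_{p_1}(X_{p_0}X_b)$. These are the premises of (1), turned into moves. Let $\Pi$ be the conclusion of (1): $f(p_0)f(b)=f(b)$.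

**Claim.** From each valuation $f$ into a tournament, a terminal valuation can be reached.

**Step 1: growth from certain 3-cycles.** We show that if $f$ is constant on one of the 3-cycles

* (C1) $p_i\to p_{i+1}\to p_{i+2}\to p_i$ with $0\le i\le m-3$,
* (C2) $p_{m-1}\to p_i\to p_m\to p_{m-1}$ with $0\le i\le m-3$,
* (C3) $b\to p_m\to p_{m-1}\to b$,

then a constant valuation can be reached, by repeated use of Lemma 5.

From (C1): suppose the current set is $\{p_r,\dots,p_s\}$ with $s\ge r+2$ and $s\le m-1$. If $s<m-1$, add $p_{s+1}$, using $p_s\to p_{s+1}\to p_r$ (the second arrow exists as $s+1\ge r+2$). If $r>0$, add $p_{r-1}$, using $p_{r+1}\to p_{r-1}\to p_r$. Having reached $\{p_0,\dots,p_{m-1}\}$, add $p_m$ by $p_0\to p_m\to p_{m-1}$ and then $b$ by $p_1\to b\to p_m$.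

From (C2) or (C3): the set contains $p_{m-1}$ and $p_m$. Add all missing $p_l$ with $l\le m-3$ by $p_{m-1}\to p_l\to p_m$. Then add $p_{m-2}$ by $p_{m-3}\to p_{m-2}\to p_m$, and, if missing, $b$ by $p_{m-1}\to b\to p_m$.

**Step 2: non-injective $f$ reach a constant valuation.** Call a pair $\{x,x'\}$ *good* if a constant valuation can be reached from every $f$ with $f(x)=f(x')$. Two vertices of a 3-cycle are joined by one of its arrows, so by Lemma 4 and Step 1 every pair inside a cycle (C1)–(C3) is good. We check that all pairs are good.

* $\{p_i,p_{i+1}\}$ with $0\le i\le m-2$ lies in a cycle (C1); for $i=m-2$ use the cycle starting at $p_{m-3}$.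
* $\{p_i,p_{m-1}\}$ and $\{p_i,p_m\}$ with $i\le m-3$, and $\{p_{m-1},p_m\}$, lie in cycles (C2).
* $\{b,p_m\}$ and $\{b,p_{m-1}\}$ lie in (C3).
* $\{p_i,p_j\}$ with $i+2\le j\le m-2$: here $p_j\to p_{j+1}\to p_i$, so by Lemma 3 (with $x=p_j$, $z=p_{j+1}$, $x'=p_i$) we reach a valuation equal on the good pair $\{p_j,p_{j+1}\}$.
* $\{p_{m-2},p_m\}$: here $p_{m-2}\to p_{m-4}\to p_m$, which uses $m\ge4$. By Lemma 3 we reach a valuation equal on $\{p_{m-2},p_{m-4}\}$, good by the previous item.
* $\{p_i,b\}$ with $0\le i\le m-2$, including $\{p_0,b\}$: here $p_i\to p_{i+1}\to b$, so Lemma 3 leads to the good pair $\{p_i,p_{i+1}\}$.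

These are all pairs. A constant valuation is terminal: every move in $E$ fixes it by idempotence, and $vv=v$ gives $\Pi$. So a terminal valuation is reachable from every non-injective $f$.

**Step 3: injective $f$.** Each move changes at most one value, and in a tournament the new value is some $f(d)$ with $d$ another variable: for $[s,t]$ it is $f(t)$, and for $e^*$ it is $f(p_0)$ or $f(b)$. So if some move changes $f$, the result is non-injective and Step 2 applies. Suppose no move changes $f$. By $[p_0,p_1]$ we have $f(p_0)f(p_1)=f(p_0)$. If $f(p_0)f(b)=f(p_0)$, invariance under $e^*$ gives $f(p_1)=f(p_1)\big(f(p_0)f(b)\big)=f(p_1)f(p_0)=f(p_0)$, contradicting injectivity. Hence $f(p_0)f(b)=f(b)$, and $f$ is terminal. This proves the Claim.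

**Step 4: the identity.** Let $w$ be the word given by Lemma 2. For every valuation $f$ in any tournament, $f^w$ has $\Pi$, so by (2) the identity
$$\tau^w_{p_0}\,\tau^w_b\approx\tau^w_b \tag{3}$$
holds in all tournaments. It is in $\mathrm{Eq}(\mathcal T)$ and uses at most the $m+2$ variables $X_d$.

**Step 5: it fails in $\mathbf M_m$.** Take the inclusion $\iota:D\to M_m$. Every move leaves $\iota$ unchanged: $st=s$ for arrows $s\to t$, and $p_1(p_0b)=p_1c=p_1$. So $\iota^w=\iota$, and by (2), which holds in every groupoid, $\tau^w_s$ takes the value $s$. Under $\iota$, (3) would say $p_0b=b$, that is, $c=b$, which is false. Finally, (3) really involves all $m+2$ variables: an identity of $\mathcal T$ in at most $m+1$ variables holds in $\mathbf M_m$ by Lemma 1. $\square$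

## 9. Proof of Theorem A

Suppose each member of $\Sigma$ has at most $n$ variables and the equational consequences of $\Sigma$ are exactly $\mathrm{Eq}(\mathcal T)$. Enlarging $n$, we may take $n\ge5$. Let $\mathcal K=\mathrm{Mod}(\Sigma)$ and $m=n-1\ge4$.

**Step 1: finite tournaments satisfy $\Sigma$.** The equations valid in $\mathcal K$ are the equational consequences of $\Sigma$, that is, $\mathrm{Eq}(\mathcal T)$. By Corollary 8 all finite tournaments lie in $\mathcal K$, hence so does $\mathbf{SP}(\text{finite tournaments})$.

**Step 2: $\mathbf M_m$ satisfies $\Sigma$.** By Lemma 1 and Step 1, all subalgebras of $\mathbf M_m$ generated by at most $m+1=n$ elements lie in $\mathcal K$. A quasi-identity in at most $n$ variables holds in $\mathbf M_m$ if it holds in all these subalgebras. So $\mathbf M_m\models\Sigma$.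

**Step 3: contradiction.** Then $\mathbf M_m$ satisfies all equational consequences of $\Sigma$, that is, $\mathbf M_m\models\mathrm{Eq}(\mathcal T)$ and $\mathbf M_m\in\mathcal T$. This contradicts Lemma 9. A finite $\Sigma$ has boundedly many variables, so the answer to the problem is negative. $\blacksquare$

## 10. Quasivarieties between $\mathcal Q$ and $\mathcal T$, and projective tournaments

An algebra $P\in\mathcal T$ is *projective* in $\mathcal T$ if for every surjective homomorphism $g:A\to B$ in $\mathcal T$, every homomorphism $h:P\to B$ has the form $h=g\circ k$ for a homomorphism $k:P\to A$.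

*Example.* Retracts of free algebras are projective. Let $i:P\to F$ and $r:F\to P$ satisfy $r\circ i=\mathrm{id}_P$, with $F$ free. Choosing preimages under $g$ of the values of $h\circ r$ on the free generators gives a homomorphism $k':F\to A$ with $g\circ k'=h\circ r$. Then $k=k'\circ i$ satisfies $g\circ k=h\circ r\circ i=h$. So the chain $\{0\to1\}$ is projective, by the example in Section 7.

**Theorem B.**

1. $\mathbf F$ satisfies exactly the quasi-identities valid in all tournaments. For a quasivariety $\mathcal K$: $V(\mathcal K)=\mathcal T$ iff $\mathcal Q\subseteq\mathcal K\subseteq\mathcal T$.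
2. For every $n\ge5$ there is an $(n+2)$-element algebra which satisfies every quasi-identity in at most $n$ variables valid in all tournaments, but fails an identity of $\mathcal T$ in $n+1$ variables.
3. No quasivariety $\mathcal K$ with $V(\mathcal K)=\mathcal T$ is axiomatizable by quasi-identities in boundedly many variables, nor by finitely many first-order sentences.
4. The restriction to quasi-identities is essential: the single universal sentence $\forall x\forall y\,\big(xy\approx yx\wedge(xy\approx x\vee xy\approx y)\big)$ has exactly $\mathrm{Eq}(\mathcal T)$ as its set of equational consequences.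
5. Every finite simple tournament with at least 3 elements in which every arrow lies in a 3-cycle is a retract of a free algebra of $\mathcal T$, hence projective in $\mathcal T$. Every finite tournament embeds into such a tournament.

*Proof.* **Part 1: compare $\mathbf F$ with tournaments.** Each equation not in $\mathrm{Eq}(\mathcal T)$ is refuted in some tournament, so, as in the proof of Corollary 8, $\mathbf F$ embeds into a product of tournaments. Hence $\mathbf F$ satisfies all quasi-identities valid in tournaments. Conversely, a quasi-identity true in $\mathbf F$ is true in all finite tournaments, which embed into $\mathbf F$ by Corollary 8. It is then true in all tournaments, since finitely many elements of a tournament form a finite subalgebra.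

Now let $\mathcal K$ be a quasivariety with $V(\mathcal K)=\mathcal T$. Then $\mathcal K\subseteq\mathcal T$, and the equations valid in $\mathcal K$ are exactly $\mathrm{Eq}(\mathcal T)$, so $\mathbf F\in\mathcal K$ by Corollary 8. Every quasi-identity defining $\mathcal K$ holds in $\mathbf F$, hence in all tournaments, hence in $\mathcal Q$. So $\mathcal Q\subseteq\mathcal K$. Conversely, if $\mathcal Q\subseteq\mathcal K\subseteq\mathcal T$, then $\mathcal K$ contains all tournaments, so $V(\mathcal K)\supseteq\mathcal T$, and $V(\mathcal K)\subseteq\mathcal T$ because $\mathcal T$ is a variety containing $\mathcal K$.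

**Part 2: the algebra is $\mathbf M_{n-1}$.** It has $(n-1)+3=n+2$ elements. By Lemma 1 with $m=n-1$, its subalgebras generated by at most $n$ elements are in $\mathbf{SP}(\text{finite tournaments})$, so they satisfy all quasi-identities valid in all tournaments. Hence $\mathbf M_{n-1}$ satisfies those in at most $n$ variables. By Lemma 9 it fails an identity of $\mathcal T$ in $m+2=n+1$ variables.

**Part 3: reduce to Theorem A.** Suppose $\Sigma$ axiomatizes $\mathcal K$ and its members have boundedly many variables. Its equational consequences are the equations valid in $\mathcal K$, that is, $\mathrm{Eq}(\mathcal T)$. This contradicts Theorem A. Suppose finitely many first-order sentences axiomatize $\mathcal K$. They follow from the set of all quasi-identities valid in $\mathcal K$, since this set also axiomatizes $\mathcal K$. By compactness they follow from a finite subset $\Sigma_0$. Models of $\Sigma_0$ are then in $\mathcal K$, and members of $\mathcal K$ satisfy $\Sigma_0$. So the finite set $\Sigma_0$ axiomatizes $\mathcal K$, which was just excluded.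

**Part 4: the sentence with a disjunction.** This was shown in Section 2: its models, with $x\to y$ defined by $xy=x$, are exactly the tournaments.

**Part 5: retracts.** This is Lemmas 6 and 7, with the argument above that retracts of free algebras are projective. $\blacksquare$
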